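# Monotone families of Hausdorff-null sets in the Laver model

## Gauges, Hausdorff-null sets and monotone families

**Definition 1 (Domination).** For $x,x'\in\omega^\omega$ write $x\le x'$ if $x(n)\le x'(n)$ for all $n$, and $x\le^*x'$ if $x(n)\le x'(n)$ for all but finitely many $n$. For $n\in\omega$ let $x+n$ be the function $k\mapsto x(k)+n$. The cardinal $\mathfrak b$ is the least size of a family with no $\le^*$-upper bound, and $\mathfrak d$ is the least size of a family $F$ such that every $x$ is $\le^*$ some member of $F$.

We shall often use that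
$$x\le^*x'\ \Longrightarrow\ x\le x'+n\ \text{ for some } n, \tag{1}$$
which is clear: take $n$ above the finitely many values $x(k)$ at the exceptions. As an example, countably many functions $x_i$ are bounded by $x(k)=\max_{i\le k}x_i(k)$, so $\aleph_1\le\mathfrak b\le\mathfrak d\le2^{\aleph_0}$, and under CH both cardinals are $\aleph_1$.

**Definition 2 (Spaces and pointclasses).** Unless we say otherwise, a metric space $X$ is separable and complete. A pointclass is a class of subsets of Polish spaces, such as $\Sigma^1_1$ or $\Pi^1_1$; "all" is the class of all subsets of Polish spaces. For $A\subseteq\omega^\omega\times X$ the section at $x$ is $A_x=\{y\in X:(x,y)\in A\}$.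

An example that returns later: if $g:\omega^\omega\to X$ is continuous, then $\{(x,z):\exists y\le x\ \,g(y)=z\}$ is $\Sigma^1_1$, being the projection of the closed set of all $(x,z,y)$ with $y\le x$ and $g(y)=z$. Its section at $x$ is the continuous image $g[\{y:y\le x\}]$ of a compact set.

**Definition 3 (Gauges).** A gauge function is a right-continuous increasing (that is, nondecreasing) $f:[0,\infty)\to[0,\infty)$ with $f(0)=0$. It is doubling if there is $r>0$ with $f(2x)<rf(x)$ for all $x>0$.

For $s>0$ the gauge $f(x)=x^s$ is doubling with $r=2^s+1$. The gauge $f(x)=e^{-1/x}$ for $x>0$, $f(0)=0$, is not doubling, since $f(2x)/f(x)=e^{1/(2x)}\to\infty$ as $x\to0$. A doubling gauge is positive on $(0,\infty)$, because $rf(x)>f(2x)\ge0$; and then $f(2x)<rf(x)\le rf(2x)$ gives $r>1$.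

**Definition 4 (Hausdorff measure zero).** A set $A\subseteq X$ has $f$-Hausdorff measure zero if for every $\varepsilon>0$ there are $C_n\subseteq X$ $(n\in\omega)$ with $A\subseteq\bigcup_nC_n$ and $\sum_nf(\operatorname{diam}C_n)<\varepsilon$. Here $\operatorname{diam}\emptyset=0$ and $f(\infty)=\infty$, so unbounded $C_n$ are of no use. $\mathcal N^f_X$ is the family of these sets.

Using $\varepsilon2^{-k-1}$ for the $k$th set one sees that $\mathcal N^f_X$ is a $\sigma$-ideal; it contains all countable sets since $f(0)=0$. For $X=[0,1]$ and $f(x)=x$ it is the Lebesgue null ideal: a Lebesgue null set has covers by intervals of small total length, and conversely a set $C_n$ lies in an interval of length $\operatorname{diam}C_n$. In particular $[0,1]\notin\mathcal N^f_{[0,1]}$. For $f(x)=x^s$ with $s>\log2/\log3$ the middle-thirds Cantor set has $f$-measure zero: it is covered by $2^n$ intervals of length $3^{-n}$, and $2^n3^{-ns}\to0$.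

**Definition 5 (Monotonicity).** $A\subseteq\omega^\omega\times X$ has the monotonicity property if $x\le x'$ implies $A_x\subseteq A_{x'}$.

The set in the example after Definition 2 is monotone. So is $A=\{(x,q_i):i\le x(0)\}$ for a sequence $(q_i)$ in $X$. The graph of a surjection $\varphi:\omega^\omega\to[0,1]$ is not monotone: its sections are singletons, and $x\le x'$ with $\varphi(x)\ne\varphi(x')$ occurs, for otherwise $\varphi(x)=\varphi(\max(x,x'))=\varphi(x')$ for all $x,x'$.

**Definition 6 (The principle).** For a pointclass $\Gamma$ and an ideal $I$ on $X$, $\mathrm{GP}(\Gamma,I)$ says: whenever $A\subseteq\omega^\omega\times X$ is in $\Gamma$, is monotone, and $A_x\in I$ for all $x$, then $\bigcup_{x\in\omega^\omega}A_x\in I$. The original principle $\mathrm{GP}(\Gamma)$ is the case $X=2^\omega$ with the Lebesgue null ideal.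

If $X$ is countable, $\mathrm{GP}(\text{all},\mathcal N^f_X)$ holds since every subset of $X$ is null. The graph of a surjection $\omega^\omega\to[0,1]$ shows that monotonicity cannot be dropped: null sections, union $[0,1]$.

**Definition 7 (Laver forcing and the Laver model).** A condition of $\mathbb L$ is a tree $p\subseteq\omega^{<\omega}$ (closed under initial segments) with a node $\mathrm{stem}(p)$ comparable to all nodes of $p$, such that every $t\in p$ with $t\supseteq\mathrm{stem}(p)$ has infinitely many immediate successors in $p$. The order is $\subseteq$. For $s\in p$ put $p_s=\{t\in p:t\subseteq s\text{ or }s\subseteq t\}$. The generic real is $\ell=\bigcup_{p\in G}\mathrm{stem}(p)$. The Laver model is $V[G_{\omega_2}]$, where $V\models\mathrm{ZFC}+\mathrm{CH}$ and $P_{\omega_2}$ is the countable support iteration of $\mathbb L$ of length $\omega_2$.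

For $x\in\omega^\omega$ the tree of all $s\in\omega^{<\omega}$ with $s(i)\ge x(i)$ for $i<|s|$ is a condition with stem $\emptyset$. The same pruning above the stem of any condition shows that $\ell$ is $\le^*$-above every ground model function.

## GP(all) for all spaces and all doubling gauges

The following are known and may be used.

- (K1) (ZFC) $\mathrm{GP}(\Sigma^1_1,\mathcal N^f_X)$ holds when $X$ is a metric space and $f$ is a doubling gauge.
- (K2) It is consistent that $\mathrm{GP}(\Pi^1_1,\mathcal N^f_X)$ holds when $X$ is a metric space and $f$ is a doubling gauge.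
- (K3) $\mathrm{GP}(\text{all})$ is independent of ZFC; in particular it holds in the Laver model.

We shall use (K1) only. The problem, from "Approaches to open problems regarding Goldstern's principle" (https://t-goto.jp/slides/rims2025.pdf), asks to prove or disprove: the statement "$\mathrm{GP}(\text{all},\mathcal N^f_X)$ holds for every metric space $X$ and every doubling gauge function $f$" is consistent with ZFC. In plain words: can it be that monotone unions of Hausdorff-null sets, indexed by $\omega^\omega$, are always null, with no definability assumption at all? The answer is yes.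

**Theorem A.** In the Laver model, $\mathrm{GP}(\text{all},\mathcal N^f_X)$ holds for every separable complete metric space $X$ and every doubling gauge $f$. Hence the statement in the problem is consistent.

**Theorem B.** In the Laver model let $X$ be any metric space (separable and complete or not) and $f$ a gauge with $f>0$ on $(0,\infty)$ and, for some $r\ge1$, $f(2x)\le rf(x)$ for all small $x>0$ (for example, $f$ doubling). Every $B\subseteq X$ with $B\notin\mathcal N^f_X$ has a subset of size $\le\aleph_1$ not in $\mathcal N^f_X$. Consequently $\mathrm{GP}(\text{all},\mathcal N^f_X)$ holds.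

**Theorem C (ZFC).** If $\mathfrak b=\mathfrak d=\kappa$ and $I$ is a $\sigma$-ideal on $X$, then $\mathrm{GP}(\text{all},I)$ holds iff no $\subseteq$-increasing chain $\langle B_\alpha:\alpha<\kappa\rangle$ in $I$ has union $\notin I$. In particular, under CH $\mathrm{GP}(\text{all},\mathcal N^f_X)$ fails for every separable complete $X\notin\mathcal N^f_X$.

## Chains of null sets, CH, and small non-null subsets

Begin with monotone sets that are easy by hand. If $A_x$ depends on $x(0)$ only, then $\bigcup_xA_x$ is a countable union of sections, hence null. This uses only that countably many $x$ suffice. The opposite extreme is CH, where we can build a counterexample, and the general form of the counterexample is Theorem C.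

**Proof of Theorem C.** Fix a dominating family $\{d_\alpha:\alpha<\kappa\}$ and choose recursively $g_\alpha$ with $d_\alpha\le^*g_\alpha$ and $g_\beta\le^*g_\alpha$ for $\beta<\alpha$; this is possible because fewer than $\kappa=\mathfrak b$ functions are bounded. So $\langle g_\alpha:\alpha<\kappa\rangle$ is $\le^*$-increasing and dominating.

Suppose $\mathrm{GP}(\text{all},I)$ fails via $A$. Put $B_\alpha=\bigcup_nA_{g_\alpha+n}\in I$. If $\alpha<\beta$, then by (1) each $g_\alpha+n$ is $\le g_\beta+n'$ for some $n'$, so $B_\alpha\subseteq B_\beta$. Each $x$ is $\le g_\alpha+n$ for some $\alpha,n$, so $\bigcup_\alpha B_\alpha=\bigcup_xA_x\notin I$.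

Conversely, let $\langle B_\alpha:\alpha<\kappa\rangle$ be an increasing chain in $I$ with union $\notin I$. Let $\alpha(x)=\min\{\alpha:x\le^*g_\alpha\}$ and $A_x=B_{\alpha(x)}$. If $x\le x'$ then $\alpha(x)\le\alpha(x')$, so $A$ is monotone with sections in $I$. If all $\alpha(x)$ were $\le\gamma<\kappa$, then $g_\gamma$ would $\le^*$-bound all of $\omega^\omega$, which is impossible. So the $\alpha(x)$ are cofinal in $\kappa$, $\bigcup_xA_x=\bigcup_\alpha B_\alpha\notin I$, and $\mathrm{GP}(\text{all},I)$ fails.

Under CH, $\kappa=\omega_1$. If $X\notin\mathcal N^f_X$ is separable and complete, it is uncountable, so $|X|=\aleph_1$ and $X$ is an increasing $\omega_1$-union of countable sets, which are null. $\blacksquare$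

So the statement of the problem fails under CH (take $X=[0,1]$, $f(x)=x$); with Theorem A it is independent of ZFC. The counterexample is a non-null set exhausted by sets of size less than $\mathfrak b$, all null. The next lemma excludes this.

**Lemma 1.** Let $I$ be a $\sigma$-ideal on $X$ such that every $B\notin I$ has a subset $Y\notin I$ with $|Y|<\mathfrak b$. Then $\mathrm{GP}(\text{all},I)$ holds.

*Proof.* Let $A$ be monotone with all $A_x\in I$, and suppose $B=\bigcup_xA_x\notin I$. Take $Y\subseteq B$ with $Y\notin I$, $|Y|<\mathfrak b$. For $z\in Y$ choose $x_z$ with $z\in A_{x_z}$, and let $\ell$ satisfy $x_z\le^*\ell$ for all $z\in Y$. By (1) and monotonicity, $Y\subseteq\bigcup_nA_{\ell+n}\in I$, a contradiction. $\square$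

In the Laver model $\mathfrak b>\aleph_1$, as we shall recall. So all the work goes into finding, inside each non-null set, a non-null subset of size $\aleph_1$. The candidate is $B\cap V[G_\alpha]$ for a suitable $\alpha<\omega_2$, and what has to be shown is that this set, non-null in $V[G_\alpha]$, is not made null by the rest of the iteration.

## Contents of sets of balls and codes for null sets

To speak about the same space in different models we present it by a real.

**Definition 8 (Data).** Data are $\Delta=(d,w,r)$, where $d$ is a pseudometric on $\omega$, $r\ge1$, and $w:\mathbb Z\to(0,\infty)$ is nonincreasing with $w_{n-1}\le rw_n$ and $w_n\to0$ as $n\to\infty$. The space $X$ of $\Delta$ is the set of $h\in\mathbb R^\omega$ such that for every $\varepsilon>0$ there is $j$ with $|h(i)-d(i,j)|\le\varepsilon$ for all $i$, with the sup metric, also called $d$. Put $x_j=d(\cdot,j)\in X$.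

Since $\sup_i|d(i,j)-d(i,j')|=d(j,j')$, the map $j\mapsto x_j$ preserves distances, and $X$ is the closure of its range under uniform convergence. So $X$ is the completion of $(\omega,d)$, and $d(h,x_i)=h(i)$ by taking limits. Every nonempty separable complete metric space is isometric to one of this form. Membership in $X$ is arithmetical in $\Delta$, so the version of $X$ in a model $W\ni\Delta$ is $X\cap W$. Example: with $d(i,j)=|q_i-q_j|$ for an enumeration $(q_i)$ of the rationals, $w_n=2^{-n}$ and $r=2$, the space is $\mathbb R$.

**Definition 9 (Balls and content).** A ball is a pair $b=(i,n)$, $i\in\omega$, $n\in\mathbb Z$. Put $x_b=x_i$, $\rho_b=2^{-n}$, $[b]=\{z\in X:d(z,x_i)<2^{-n}\}$, $w(b)=w_n$ and $b^j=(i,n-j)$. For a set $S$ of balls let $[S]=\bigcup_{b\in S}[b]$ and $w(S)=\sum_{b\in S}w(b)$. The content of $A\subseteq X$ is $c(A)=\inf\{w(S):A\subseteq[S]\}$. *Null* means $c(A)=0$.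

So $b^j$ has the same center and $2^j$ times the radius, $w(b^j)\le r^jw(b)$, and $w(b)<w(b')$ implies $\rho_b<\rho_{b'}$. The content is monotone and countably subadditive, hence
$$\sum_mc(A_m)<\infty\ \Longrightarrow\ \limsup_mA_m=\bigcap_k\bigcup_{m\ge k}A_m\ \text{ is null.}\tag{2}$$
In the example with $X=\mathbb R$ each $[b]$ has length $2w(b)$, so $c(A)$ is at least half the Lebesgue outer measure of $A$.

**Lemma 2.** If $f$ is a doubling gauge with constant $r$ and $w_n=f(2^{-n})$, then $w$ is as in Definition 8, and for $A\subseteq X$: $A\in\mathcal N^f_X$ iff $A$ is null. Conversely, for any data $\Delta$, let $\hat f(0)=0$ and $\hat f(x)=w_n$ for $x\in[2^{-n},2^{-n+1})$. Then $\hat f$ is a doubling gauge and $\mathcal N^{\hat f}_X$ is the family of null sets.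

*Proof.* We saw $f>0$ on $(0,\infty)$ and $r>1$; $w_{n-1}=f(2\cdot2^{-n})\le rw_n$, and $w_n\to0$ by right-continuity at $0$. If $A$ is null, cover it by balls of small total weight and use $f(\operatorname{diam}[b])\le f(2\rho_b)\le rw(b)$. Now let nonempty $C_k$ cover $A$ with $\sum_kf(\delta_k)<\varepsilon$, $\delta_k=\operatorname{diam}C_k<\infty$. If $\delta_k>0$, take $n$ with $2^{-n}\in(\delta_k,2\delta_k]$, a point $z\in C_k$, and $i$ with $d(x_i,z)<2^{-n}-\delta_k$. Then $C_k\subseteq[(i,n)]$ and $w_n\le f(2\delta_k)\le rf(\delta_k)$. If $\delta_k=0$, cover the single point of $C_k$ by a ball of weight $<\varepsilon2^{-k}$. So $c(A)\le(r+2)\varepsilon$.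

For the converse part, $\hat f$ is increasing and right-continuous, and $\hat f(2x)=w_{n-1}\le rw_n<(r+1)\hat f(x)$ for $x\in[2^{-n},2^{-n+1})$. As $\hat f(2^{-n})=w_n$, the first part applies to $\hat f$. $\square$

Hence (K1) applies to the null ideal of any data, in any universe.

**Definition 10 (Codes).** For an integer $l\ge1$, an $l$-code is a sequence $C=\langle C(j):j\in\omega\rangle$ of finite sets of balls with $w(C(j))\le l4^{-j}$. Put $U_m(C)=\bigcup_{j\ge m}[C(j)]$ and $N(C)=\bigcap_mU_m(C)$.

Since $c(U_m(C))\le\frac43l4^{-m}$, the set $N(C)$ is null. The sequence of empty sets is a code, the empty code. If $b_j$ is a ball around $x_0$ with $w(b_j)\le4^{-j}$, then $C(j)=\{b_j\}$ is a $1$-code with $x_0\in N(C)$.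

**Lemma 3.** Every null $Z$ is contained in $N(C)$ for some $1$-code $C$.

*Proof.* Let $\mathcal C_k$ be a set of balls covering $Z$ with $w(\mathcal C_k)\le4^{-k}2^{-k-1}$. Enumerate $\mathcal C_k$ and cut the enumeration into consecutive finite intervals $F_{k,k},F_{k,k+1},\dots$, cutting so late that what remains after $F_{k,j}$ has weight $\le4^{-(j+1)}2^{-k-1}$. Then $\mathcal C_k=\bigcup_{j\ge k}F_{k,j}$ and $w(F_{k,j})\le4^{-j}2^{-k-1}$. Let $C(j)=\bigcup_{k\le j}F_{k,j}$. Then $w(C(j))\le4^{-j}$, and $Z\subseteq[\mathcal C_k]\subseteq U_k(C)$ for every $k$. $\square$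

**Definition 11 (Avoiding points).** For a countable model $M$, a point $y\in X$ is $M$-avoiding if $y\notin Z$ for every null $Z\in M$.

For $M\prec H(\chi)$ with $\Delta\in M$, Lemma 3 and elementarity show that this is equivalent to $y\notin N(C)$ for all $1$-codes $C\in M$. As $M$ is countable, the union of its null sets is null, so every non-null set contains an $M$-avoiding point.

## Limits along a Laver tree: measures obey Fatou, contents do not

Suppose $Z$ is non-null in the ground model and a Laver condition forces $Z\subseteq N(\dot C)$. Take a countable $M\prec H(\chi)$ containing everything and an $M$-avoiding $y\in Z$. We want a stronger condition forcing $y\notin N(\dot C)$.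

Here is the natural attempt. Let $p$ have stem $s$ and suppose that for each immediate successor $t$ of $s$ the condition $p_t$ decides $\dot C(j)=F_t$. Call $z$ trapped if $z\in[F_t]$ for all but finitely many $t$. If $y$ is not trapped, keep only the infinitely many $t$ with $y\notin[F_t]$; the pruned condition forces $y\notin[\dot C(j)]$. The trapped set is $\liminf_t[F_t]$, and if $\mu$ is a measure with $\mu([F_t])\le\varepsilon$ for all $t$, then $\mu(\liminf_t[F_t])\le\varepsilon$ by Fatou's lemma. If $\dot C(j)$ is decided only deeper in the tree, on a front, define trapped sets by recursion from the front down to the stem; each node costs one application of Fatou, and the bound at the stem is still $\varepsilon$. So for Lebesgue measure the trapped sets stay small, and an avoiding point escapes infinitely many of them.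

For a general gauge we must bound contents, and the inequality $c(\liminf_tL_t)\le\liminf_tc(L_t)$ is false. Here is an example. Let $X$ be the disjoint union of $K_i=\{i\}\times[0,\frac14]$ $(i\in\omega)$ and points $e_t$ $(t\in\omega)$. Within $K_i$ use $|x-x'|$; let the distance of $e_t$ to the points of $K_i$ be $\frac34$ if $i\le t$ and $\frac32$ if $i>t$; let all other distances between points not in one common $K_i$ and not equal be $\frac32$. This is a metric: a triangle with two points in one $K_i$ and the third elsewhere is isosceles with equal sides at least $\frac34$ and base at most $\frac14$, and for three points no two of which are in the same piece all sides are $\frac34$ or $\frac32$. The space is separable and complete. Let $w_n=2^{-n}$, the centers ranging over a countable dense set. Put $L_t=K_0\cup\dots\cup K_t$. The ball of radius $1$ around $e_t$ is $\{e_t\}\cup L_t$, so $c(L_t)\le w_0=1$. But $c(\bigcup_tL_t)=2$. One ball of radius $2$ covers $X$, at cost $2$. A cover of finite cost with no ball of radius $\ge2$ has finitely many balls of radius $1$, and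 each of them meets only finitely many $K_i$: a radius-$1$ ball around $e_t$ meets $K_0,\dots,K_t$, one around a point of $K_i$ meets no other $K_{i'}$. All other $K_i$ are covered by balls of radius $\le\frac12$, each contained in one piece and meeting $K_i$ in a set of length at most twice its radius; this costs at least $\frac18$ for each of infinitely many $i$. So the cost is infinite, a contradiction. As the $L_t$ increase, $\liminf_tL_t=\bigcup_tL_t$, and one limit has doubled the content.

A constant factor per limit is fatal, because a front can require unboundedly many limits. For $p=\omega^{<\omega}$ let $D$ be the dense open set of conditions $q$ with $\mathrm{stem}(q)\ne\emptyset$ and $|\mathrm{stem}(q)|\ge\mathrm{stem}(q)(0)+1$. Any $p'\subseteq p$ with stem $\emptyset$ contains $(n)$ for infinitely many $n$, and a front of $p'$ whose nodes $u$ satisfy $p'_u\in D$ lies at length at least $n+1$ above $(n)$. An induction that multiplies by $C>1$ at each node gives no bound at the stem. This is where the attempt stops.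

Two devices get past this. The first is to run the recursion along a front not with $c$ but simultaneously with all finite measures $\mu$ satisfying $\mu([b])\le w(b)$ for all balls $b$. Each of them obeys Fatou with constant $1$. Only at the stem do we return to $c$, by Lemma 6, paying one constant factor per front, whatever its rank. The second concerns the passage from one front to the next. The set of points from which the construction cannot continue must be described in the model $M$, for all dense sets and all names at once, and a union over uncountably many of these is not controlled by countable subadditivity. Lemma 5 replaces a set of small content, up to a null set, by a set of balls, in such a way that directed unions of these sets of balls still have small content; this again costs one constant per front. The codes shrink geometrically, so a fixed loss per front is absorbed by moving from the index $m$ to $m+a$ for a fixed $a$.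

## Selecting separated balls and two covering lemmas

Fix data. Let $\eta=\frac1{4r}$, $\theta=\frac1{2r}$, $C_H=8r^4$, $C_F=2r^4$, and for $A\subseteq X$ let
$$\mathcal G(A)=\{b:c(A\cap[b])\ge\eta w(b)\}.$$
For $A=\emptyset$ this is empty; for $X=\mathbb R$, $w_n=2^{-n}$ and $A=[b_0]$ it contains $b_0$, since $c([b_0])\ge w(b_0)$.

**Selection.** The purpose is a Vitali type selection of balls that are far apart, such that a ball whose double belongs to the original family can meet at most one of them. Let $\mathcal G$ be a set of balls of radius $<1$. Say that $b$ is captured by $t$ if $d(x_b,x_t)+\rho_b\le8\rho_t$; then $[b]\subseteq[t^3]$. For instance each ball captures itself. Run through the pairs $(n,i)$, $n\ge1$, in lexicographic order, which is a well-order, and put $b=(i,n)\in\mathcal G$ into $\mathcal S$ iff no earlier member of $\mathcal S$ captures it. Earlier balls have radius at least as large, and every ball of larger radius is earlier.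

**Lemma 4.** The selection $\mathcal S$ from $\mathcal G$ has the following properties.

- (S1) Every $b\in\mathcal G$ is captured by some $t\in\mathcal S$ with $\rho_t\ge\rho_b$; no $s\in\mathcal S$ is captured by an earlier $t\in\mathcal S$, in particular by none with $\rho_t>\rho_s$.
- (S2) Distinct $s,s'\in\mathcal S$ satisfy $d(x_s,x_{s'})>7\max(\rho_s,\rho_{s'})$.
- (S3) If $s\in\mathcal S$, $[g]\cap[s]\ne\emptyset$ and $g^1\in\mathcal G$, then $\rho_g\le\rho_s$.
- (S4) If $[g]$ meets $[s]$ and $[s']$ for distinct $s,s'\in\mathcal S$, then $\rho_g>\min(\rho_s,\rho_{s'})$.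

*Proof.* (S1) is the definition: $b$ is in $\mathcal S$ and captures itself, or is captured by an earlier member.

(S2) Let $s$ be earlier. Then $\rho_{s'}\le\rho_s$ and $d(x_s,x_{s'})+\rho_{s'}>8\rho_s$, so $d(x_s,x_{s'})>7\rho_s$.

(S3) Otherwise $\rho_g\ge2\rho_s$, radii being powers of $2$. Let $t\in\mathcal S$ capture $g^1$ with $\rho_t\ge2\rho_g>\rho_s$. Then $d(x_g,x_t)\le8\rho_t-2\rho_g$, and so
$$d(x_s,x_t)+\rho_s\le(\rho_s+\rho_g)+(8\rho_t-2\rho_g)+\rho_s=8\rho_t+2\rho_s-\rho_g\le8\rho_t.$$
So $s$ is captured by the earlier $t$, against (S1).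

(S4) If $\rho_g\le\min(\rho_s,\rho_{s'})$, then $d(x_s,x_{s'})<\rho_s+2\rho_g+\rho_{s'}\le4\max(\rho_s,\rho_{s'})$, against (S2). $\square$

**Lemma 5.** (a) If $c(A)<\infty$, then $A\setminus[\mathcal G(A)]$ is null.

(b) Let $(A_i)_{i\in I}$, $I\ne\emptyset$, be such that $\{\mathcal G(A_i):i\in I\}$ is upward directed under $\subseteq$ and $c(A_i)\le\kappa$ for all $i$, where $0<\kappa<\eta w_0$. Then $c\big([\bigcup_i\mathcal G(A_i)]\big)\le C_H\kappa$.

*Proof.* (a) Let $A'=A\setminus[\mathcal G(A)]$ and suppose $c(A')>0$. Take a cover $S$ of $A'$ by balls meeting $A'$ with $w(S)\le2c(A')$. A ball $b$ meeting $A'$ is not in $\mathcal G(A)$, so $c(A'\cap[b])<\eta w(b)$. Hence $c(A')\le\eta w(S)\le2\eta c(A')<c(A')$, a contradiction.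

(b) Let $\mathcal G=\bigcup_i\mathcal G(A_i)$; we may assume $\mathcal G\neq\emptyset$. If $b\in\mathcal G$ then $\eta w(b)\le\kappa<\eta w_0$, so $\rho_b<1$. Let $\mathcal S$ be the selection from $\mathcal G$ and $\mathcal F\subseteq\mathcal S$ finite and nonempty. By directedness $\mathcal F\subseteq\mathcal G(A)$ for some $A=A_i$. We bound $w(\mathcal F)$ by showing that a nearly optimal cover of $A$ does not count the members of $\mathcal F$ twice.

Let $0<\delta<\min_{s\in\mathcal F}w(s)$ with $\delta\le\kappa$, and let $S$ cover $A$ with $w(S)\le c(A)+\delta/2$. Call $g\in S$ thin if $g^1\notin\mathcal G(A)$. For thin $g$,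
$$c(A\cap[g])\le c(A\cap[g^1])<\eta w(g^1)\le\tfrac12w(g).$$
Replacing the thin balls by cheaper covers of $A\cap[g]$ gives $c(A)\le w(S)-\frac12w(\{g\in S:g\text{ thin}\})$, so the thin balls have total weight $\le\delta$. Now let $g\in S$, $s\in\mathcal F$ and $[g]\cap[s]\ne\emptyset$. If $g$ is thin, $w(g)\le\delta<w(s)$, so $\rho_g<\rho_s$. Otherwise $g^1\in\mathcal G(A)\subseteq\mathcal G$ and $\rho_g\le\rho_s$ by (S3). So by (S4) each $g\in S$ meets $[s]$ for at most one $s\in\mathcal F$. Therefore
$$\sum_{s\in\mathcal F}\eta w(s)\le\sum_{s\in\mathcal F}c(A\cap[s])\le w(S)\le2\kappa.$$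
As $\mathcal F$ was arbitrary, $w(\mathcal S)\le2\kappa/\eta=8r\kappa$. By (S1), $[\mathcal G]\subseteq\bigcup_{t\in\mathcal S}[t^3]$, so $c([\mathcal G])\le r^3w(\mathcal S)\le8r^4\kappa$. $\square$

**Definition 12.** $\mathrm{Fr}$ is the set of finite Borel measures $\mu$ on $X$ with $\mu([b])\le w(b)$ for every ball $b$.

For $X=\mathbb R$ and $w_n=2^{-n}$, half of Lebesgue measure restricted to $[0,1]$ is in $\mathrm{Fr}$. In general $\mu(O)\le c(O)$ for $\mu\in\mathrm{Fr}$ and Borel $O$, by summing over a cover. Lemma 6 is the way back from measures to content.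

**Lemma 6.** Let $L\subseteq X$ be Borel and $\sigma=\sup_{\mu\in\mathrm{Fr}}\mu(L)<\theta w_0$. Then $c(L)\le C_F\sigma$.

*Proof.* **Step 1.** The aim is: *if $L$ is Borel and not null, some $\mu\in\mathrm{Fr}$ has $\mu(L)>0$* (no assumption on $\sigma$). Let $g:\omega^\omega\to L$ be a continuous surjection. The set $\{(x,z):\exists y\le x\ g(y)=z\}$ is $\Sigma^1_1$ and monotone, and the union of its sections is $L$. By (K1), applied to $\hat f$, some section $K=g[\{y:y\le x\}]$ is not null; $K$ is compact. For $u\in C(K)$ let
$$P(u)=\inf\Big\{\sum_{b\in S}a_bw(b):S\text{ finite},\ a_b\ge0,\ u\le\sum_{b\in S}a_b1_{[b]}\text{ on }K\Big\}.$$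
$P$ is finite since $K$ lies in one large ball, it is sublinear and $\ge0$, and $P(u)=0$ for $u\le0$. The functional $t\cdot1\mapsto tP(1)$ on the constants is $\le P$, so by Hahn–Banach there is a linear $\Lambda\le P$ on $C(K)$ with $\Lambda(1)=P(1)$. For $u\ge0$ we have $\Lambda(-u)\le P(-u)=0$, so $\Lambda$ is positive. Let $\mu$ be its Riesz measure, viewed as a measure on $X$. Since $[b]\cap K$ is open in $K$,
$$\mu([b])=\sup\{\Lambda(u):u\in C(K),\ 0\le u\le1_{[b]}\}\le w(b),$$
so $\mu\in\mathrm{Fr}$, and $\mu(K)=P(1)$.

It remains to see $P(1)\ge c(K)/r^2$, for $c(K)>0$. Let $\varepsilon>0$. Take a finite $S$ and coefficients as in the definition of $P(1)$ with sum $<P(1)+\varepsilon$, replace the coefficients by slightly larger rationals, and clear denominators: there are an integer $T\ge1$ and a finite multiset $\mathcal M$ of balls covering each point of $K$ at least $T$ times, with $w(\mathcal M)\le T(P(1)+\varepsilon)$. Perform $T$ rounds. In round $i$ choose greedily, by decreasing radius, a pairwise disjoint subfamily $\mathcal V_i$ of the current multiset, so that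 each current ball $b$ meets some $[v]$ with $v\in\mathcal V_i$, $\rho_v\ge\rho_b$; then $[b]\subseteq[v^2]$, as points of $[b]$ have distance $<2\rho_b+\rho_v<4\rho_v$ from $x_v$. Then remove one copy of each $v\in\mathcal V_i$. As $\mathcal V_i$ is disjoint, the number of times a point is covered drops by at most $1$. So before each of the $T$ rounds the current balls cover $K$, and $c(K)\le r^2w(\mathcal V_i)$. Summing, $Tc(K)\le r^2w(\mathcal M)\le r^2T(P(1)+\varepsilon)$. Let $\varepsilon\to0$.

**Step 2.** We split off a null part of $L$. Let $\mathcal H=\{b:\sup_{\mu\in\mathrm{Fr}}\mu(L\cap[b])>\theta w(b)\}$. *Then $L'=L\setminus[\mathcal H]$ is null.* Otherwise, by Step 1 and restriction, there is $0\ne\nu\in\mathrm{Fr}$ concentrated on the Borel set $L'$. Suppose $\theta^{-k}\nu\in\mathrm{Fr}$. A ball $b$ meeting $L'$ is not in $\mathcal H$, so $\theta^{-k}\nu([b])=\theta^{-k}\nu(L\cap[b])\le\theta w(b)$; for other balls $\nu([b])=0$. So $\theta^{-k-1}\nu\in\mathrm{Fr}$. Inductively $\nu([b])\le\theta^kw(b)$ for all $k$ and $b$. As $\theta<1$, every ball has $\nu$-measure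 $0$, and countably many balls cover $X$, so $\nu=0$, a contradiction.

**Step 3.** We bound $c([\mathcal H])$ by adding up measures on separated balls. If $b\in\mathcal H$ then $\theta w(b)<\sigma<\theta w_0$, so $\rho_b<1$. Let $\mathcal S$ be the selection from $\mathcal H$, and $\mathcal F\subseteq\mathcal S$ finite and nonempty (if $\mathcal H=\emptyset$, then $c(L)=c(L')=0$). Choose $\mu_s\in\mathrm{Fr}$ with $\mu_s(L\cap[s])>\theta w(s)$ for $s\in\mathcal F$ and put $\nu=\sum_{s\in\mathcal F}\mu_s{\restriction}(L\cap[s])$.

*Claim: $\nu\in\mathrm{Fr}$.* Let $a_0=\max\{a\in[0,1]:a\nu\in\mathrm{Fr}\}$; then $a_0\ge1/|\mathcal F|$. Suppose $a_0<1$. Choose $a\in(a_0,\min(1,2a_0)]$ and a ball $g$ with $a\nu([g])>w(g)$. As $\nu$ is concentrated on $L$,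
$$a_0\nu(L\cap[g^1])\ge a_0\nu([g])\ge\tfrac a2\nu([g])>\tfrac12w(g)\ge\theta w(g^1),$$
and $a_0\nu\in\mathrm{Fr}$, so $g^1\in\mathcal H$. By (S3) each $s\in\mathcal F$ with $[s]\cap[g]\ne\emptyset$ has $\rho_g\le\rho_s$, so by (S4) there is at most one such $s$. Hence $a\nu([g])\le w(g)$, because $\nu([g])$ is $0$ or at most $\mu_s([g])$. This is a contradiction.

Now $\sum_{s\in\mathcal F}\theta w(s)\le\sum_{s\in\mathcal F}\mu_s(L\cap[s])=\nu(L)\le\sigma$. So $w(\mathcal S)\le\sigma/\theta$, and by (S1) $c(L)\le c(L')+c([\mathcal H])\le r^3w(\mathcal S)\le2r^4\sigma$. $\square$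

## Proper forcing and good forcings

We recall the textbook facts. For a countable $M\prec H(\chi)$ with $P\in M$, a condition $q$ is $(M,P)$-generic if for every dense open $D\in M$ of $P$ the set $D\cap M$ is predense below $q$, that is, $q\Vdash D\cap M\cap\dot G\ne\emptyset$. $P$ is proper if for all sufficiently large regular $\chi$ and all such $M$, every $p\in P\cap M$ has an $(M,P)$-generic extension. If $G$ is generic, $M[G]=\{\tau[G]:\tau\in M\text{ a name}\}\prec H(\chi)^{V[G]}$; if $G$ contains an $(M,P)$-generic condition, then $M[G]\cap V=M$. If $q'$ is $(M,P_\gamma)$-generic and forces $\dot q$ to be $(M[G_\gamma],\dot Q_\gamma)$-generic, then $q'^\frown\dot q$ is $(M,P_{\gamma+1})$-generic. Laver forcing is proper, and countable support iterations of proper forcings are proper.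

**Definition 13 (Good).** In a universe containing $\Delta$, a proper forcing $P$ is good if for all sufficiently large regular $\chi$ and countable $M\prec H(\chi)$ with $P,\Delta\in M$ the following holds. Whenever $y\in X$ is $M$-avoiding, $l\ge1$, and $\dot C,\langle p_n\rangle,C\in M$ are such that $\langle p_n\rangle$ is decreasing in $P$, $p_0\Vdash\dot C$ is an $l$-code, $C$ is an $l$-code, $p_n\Vdash\dot C(j)=C(j)$ for $j<n$, and $y\notin U_0(C)$, then there are $n$ and an $(M,P)$-generic $q\le p_n$ with
$$q\Vdash\ y\notin U_0(\dot C)\ \text{ and }\ y\text{ is }M[\dot G]\text{-avoiding}.$$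

The sequence $\langle p_n\rangle$ with its interpretation $C$ is a guess at $\dot C$ available in $M$; goodness says that if the guess misses $y$, then some condition makes $\dot C$ itself miss $y$. For the one-element forcing this is clear: there $\dot C$ is forced to equal $C$.

**Proposition 7.** $\mathbb L$ is good.

The proof occupies the next two sections.

## Trapped sets along fronts of Laver trees

For $p,p'\in\mathbb L$ write $p'\le_{\mathrm{st}}p$ if $p'\le p$ and both have the same stem. A front $A$ of $p$ is a set of nodes $\supseteq\mathrm{stem}(p)$ such that every branch of $p$ meets $A$ in exactly one node. The nodes of $p$ of length $n$ form a front if $n\ge|\mathrm{stem}(p)|$; in $\omega^{<\omega}$ the set $\{s\ne\emptyset:|s|=s(0)+1\}$ is a front, met by a branch $x$ at $x{\restriction}(x(0)+1)$ only. Since every branch meets the front, the nodes above the stem and below the front form a well-founded tree. For $u\in A$ the condition $p_u$ has stem $u$.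

Fix $p_0\in\mathbb L$; all conditions considered are $\le p_0$. Names are for subsets of a fixed countable set, and each name $\dot E$ is replaced by its canonical name, the set of all $(\check e,r)$ with $r\le p_0$ and $r\Vdash e\in\dot E$. So names forced by $p_0$ to be equal are equal, and the names form a set.

**Names.** This paragraph fixes the bookkeeping for growing names. $\mathfrak N$ is the set of names $\dot E$ of sequences of finite sets of balls such that for some $h$, $p_0\Vdash w(\dot E(j))\le h4^{-j}$ for all $j$. $\mathfrak N_m$ is the set of those $\dot E\in\mathfrak N$ such that for every $k\ge m$ there is $\varrho<2^{-k}$ with $p_0\Vdash\sum_{j\ge k}w(\dot E(j))\le\varrho$. Write $\dot E\le\dot E'$ if $p_0\Vdash\forall j\ \dot E(j)\subseteq\dot E'(j)$. Let $(\dot E\oplus_n\dot B)(j)$ be $\dot E(j)$ for $j<n$ and $\dot E(j)\cup\dot B(j)$ for $j\ge n$. For example, a name $\dot E$ for a $1$-code has tail sums $\le\frac434^{-k}$, so $\dot E\in\mathfrak N_1$.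

(N1) $\mathfrak N_m\subseteq\mathfrak N_k$ for $k\ge m$; $\mathfrak N$ and $\mathfrak N_m$ are closed downward under $\le$; every $\dot E\in\mathfrak N$ is in $\mathfrak N_m$ for all large $m$. The first two are clear. For the third, the tail from $k$ is at most $\frac43h4^{-k}$, which is below $2^{-k}$ once $2^k>\frac43h$.

(N2) If $\dot E\in\mathfrak N_m$, $\dot B\in\mathfrak N$ and $k\ge m$, then $\dot E\oplus_n\dot B\in\mathfrak N_k$ for all large $n$. Let $h,h'$ be the bounds of $\dot E,\dot B$ and pick $n_0\ge k$ with $\frac43(h+h')4^{-k'}<2^{-k'}$ for $k'\ge n_0$. For $k'\ge n_0$ the tail sum from $k'$ is at most $\frac43(h+h')4^{-k'}$. For the finitely many $k'\in[k,n_0)$ let $\varrho_{k'}<2^{-k'}$ witness $\dot E\in\mathfrak N_m$; the tail sum is at most $\varrho_{k'}+\frac43h'4^{-n}<2^{-k'}$ once $n\ge n_0$ is large.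

**Constants.** Fix an integer $a\ge1$ with $2^a\ge2C_HC_F$, put $\Phi_m=2C_HC_F2^{-m}$, so that $\Phi_{m+a}\le2^{-m}$, and fix $m_*$ with $2^{1-m}<\theta w_0$ and $C_F2^{1-m}<\eta w_0$ for all $m\ge m_*$. Below always $m\ge m_*$ and $k=m+a$.

**Options.** An option is a way to decide the next block of a name while entering a dense set. For $D$ dense open below $p_0$, $\mathrm{Opt}(p,\dot E,m,D)$ is the set of pairs $(p',A)$ such that $p'\le_{\mathrm{st}}p$, $A$ is a front of $p'$, and for $u\in A$: $p'_u\in D$ and $p'_u$ decides $\dot E(j)$ for all $j<k$. If $D$ is everything below $p_0$ and $\dot E$ names a ground model sequence, then $(p,\{\mathrm{stem}(p)\})$ is an option.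

**Lemma 8.** $\mathrm{Opt}(p,\dot E,m,D)\ne\emptyset$.

*Proof.* Let $D'=\{q\in D:q\text{ decides }\dot E(j)\text{ for }j<k\}$, dense open below $p_0$. Call $s\in p$, $s\supseteq\mathrm{stem}(p)$, fine if there are $p'\le_{\mathrm{st}}p_s$ and a front $A$ of $p'$ with $p'_u\in D'$ for $u\in A$. If infinitely many immediate successors of $s$ are fine, so is $s$: take the union of the trees and of the fronts. So if $\mathrm{stem}(p)$ is not fine, then by keeping only non-fine successors, recursively, we get $q\le_{\mathrm{st}}p$ all of whose nodes $\supseteq\mathrm{stem}(p)$ are not fine. Take $q'\le q$ in $D'$ and $t=\mathrm{stem}(q')$. Then $q'\le_{\mathrm{st}}p_t$ and the front $\{t\}$ show that $t$ is fine, a contradiction. So $\mathrm{stem}(p)$ is fine, which is the claim. $\square$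

**The operator.** We now define the balls that cover the points from which the construction might get stuck. An assignment $\mathcal E$ gives to each $(p,\dot E,m)$ with $p\le p_0$, $m\ge m_*$, $\dot E\in\mathfrak N_m$ a set $\mathcal E(p,\dot E,m)$ of balls; write $E(\cdot)=[\mathcal E(\cdot)]$. For $o=(p',A)\in\mathrm{Opt}(p,\dot E,m,D)$ and $\dot B\in\mathfrak N$ define, for $u\in A$,
$$L_u=\bigcup_{m\le j<k}[\dot E(j)^{p'_u}]\ \cup\ \bigcap\big\{E(p'_u,\dot E\oplus_n\dot B,k):n\ge k,\ \dot E\oplus_n\dot B\in\mathfrak N_k\big\}, \tag{3}$$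
where $\dot E(j)^{p'_u}$ is the decided value. The intersection is over a nonempty set of $n$ by (N2); call these $n$ admissible. For $s\in p'$, $s\supseteq\mathrm{stem}(p')$, strictly below the front let $L_s$ be the set of $z$ with $z\in L_t$ for all but finitely many immediate successors $t$ of $s$ in $p'$. This is a well-founded recursion with countable operations, so $L^{\mathcal E}(o)=L^{\mathcal E}(o;\dot E,m,\dot B)=L_{\mathrm{stem}(p')}$ is Borel. A point outside $L_u$ misses the block of $\dot E$ from $m$ to $k$, and it is outside the next set $E$ for some enlargement of $\dot E$ by a tail of $\dot B$. Let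
$$\mathcal G^{\mathcal E}_{D,\dot B}(p,\dot E,m)=\Big\{b:\text{for all countable nonempty }R\subseteq\mathrm{Opt}(p,\dot E,m,D),\ c\Big([b]\cap\bigcap_{o\in R}L^{\mathcal E}(o;\dot E,m,\dot B)\Big)\ge\eta w(b)\Big\},$$
$$\mathcal E^+(p,\dot E,m)=\bigcup_{D,\dot B}\mathcal G^{\mathcal E}_{D,\dot B}(p,\dot E,m),\qquad\mathcal E_\xi=\bigcup_{\zeta<\xi}\mathcal E_\zeta^+ .$$
So $\mathcal E_0=\emptyset$, the $\mathcal E_\xi$ increase with $\xi$, and they stabilize at some $\mathcal E_\infty$, for which $\mathcal E_\infty^+\subseteq\mathcal E_\infty$. Enlarging $\mathcal E$ enlarges all $L^{\mathcal E}(o)$ and hence $\mathcal E^+$.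

To see the first step, let $\dot E$ name a ground model sequence $E$ and $O=\bigcup_{m\le j<k}[E(j)]$. For $\mathcal E_0=\emptyset$ every $L_u$ is $O$, hence every $L(o)$ is $O$, and $\mathcal E_1(p,\dot E,m)=\mathcal G(O)$.

**Lemma 9.** The following hold.

(E1) There is a countable nonempty $R\subseteq\mathrm{Opt}(p,\dot E,m,D)$ such that $Z=\bigcap_{o\in R}L^{\mathcal E}(o;\dot E,m,\dot B)$ satisfies $\mathcal G(Z)=\mathcal G^{\mathcal E}_{D,\dot B}(p,\dot E,m)$.

(E2) If $\dot E\le\dot E'$ are both in $\mathfrak N_m$, then $\mathcal E_\xi(p,\dot E,m)\subseteq\mathcal E_\xi(p,\dot E',m)$.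

(E3) If $\zeta\le\zeta'$, $D'\subseteq D$ and $\dot B\le\dot B'$, then $\mathcal G^{\mathcal E_\zeta}_{D,\dot B}(p,\dot E,m)\subseteq\mathcal G^{\mathcal E_{\zeta'}}_{D',\dot B'}(p,\dot E,m)$. Hence for fixed $(p,\dot E,m)$ and $\xi>0$ the family $\{\mathcal G^{\mathcal E_\zeta}_{D,\dot B}(p,\dot E,m):\zeta<\xi,\,D,\,\dot B\}$ is upward directed.

(E4) $c(E_\xi(p,\dot E,m))\le\Phi_m$ for all $\xi$ and all $(p,\dot E,m)$.

*Proof.* (E1) turns the quantifier over all $R$ into one $R$. For each of the countably many balls $b$ outside the right side choose a witness $R_b$, and let $R$ be the union of these plus one option. Balls outside the right side are then outside $\mathcal G(Z)$; balls in it are in $\mathcal G(Z)$ by definition.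

(E2) It suffices that $\mathcal E\mapsto\mathcal E^+$ preserves monotonicity in names, since unions do. Let $\mathcal E$ have this property, $b\in\mathcal G^{\mathcal E}_{D,\dot B}(p,\dot E,m)$, and $D'=\{q\in D:q\text{ decides }\dot E(j)\text{ for }j<k\}$. Then $\mathrm{Opt}(p,\dot E',m,D')\subseteq\mathrm{Opt}(p,\dot E,m,D)$. For $o$ in the former, $L(o;\dot E,m,\dot B)\subseteq L(o;\dot E',m,\dot B)$: the decided parts are larger for $\dot E'$; each $n$ admissible for $\dot E'$ is admissible for $\dot E$ by (N1), as $\dot E\oplus_n\dot B\le\dot E'\oplus_n\dot B$, so the intersection in (3) for $\dot E'$ is over fewer terms; and these terms are larger by the property of $\mathcal E$. The inclusion passes down from the front to the stem. So $b\in\mathcal G^{\mathcal E}_{D',\dot B}(p,\dot E',m)$.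

(E3) There are fewer options for $D'$. For a given option, passing from $\dot B$ to $\dot B'$ leaves fewer admissible $n$ by (N1), and larger terms by (E2); passing from $\mathcal E_\zeta$ to $\mathcal E_{\zeta'}$ enlarges the terms. So the sets $L$ are larger. For directedness, given two triples take the larger of the two ordinals, $D_1\cap D_2$, which is dense open below $p_0$, and the pointwise union of $\dot B_1$ and $\dot B_2$, which is in $\mathfrak N$.

(E4) Induction on $\xi$; $\xi=0$ is trivial. Let $\zeta<\xi$ and take $R,Z$ from (E1) for $\mathcal E_\zeta,D,\dot B$. Let $o=(p',A)\in R$, $\mu\in\mathrm{Fr}$ and $u\in A$. Since $\dot E\in\mathfrak N_m$, the decided blocks satisfy $\sum_{m\le j<k}w(\dot E(j)^{p'_u})\le2^{-m}$; and each term of the intersection in (3) has content $\le\Phi_k$ by the induction hypothesis. As $\mu\le c$ on Borel sets, $\mu(L_u)\le2^{-m}+\Phi_k\le2^{1-m}$. By Fatou, $\mu(\liminf_tL_t)\le\liminf_t\mu(L_t)$, and well-founded induction gives $\mu(L_s)\le2^{1-m}$ for all $s$, however large the rank. So $\sup_{\mu\in\mathrm{Fr}}\mu(L^{\mathcal E_\zeta}(o))\le2^{1-m}<\theta w_0$,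 and Lemma 6 gives
$$c(Z)\le c(L^{\mathcal E_\zeta}(o))\le C_F2^{1-m}<\eta w_0 . \tag{4}$$
Now $\mathcal E_\xi(p,\dot E,m)$ is the union of the directed family of (E3), and each member is $\mathcal G(Z)$ for some such $Z$. Lemma 5(b) with $\kappa=C_F2^{1-m}$ gives $c(E_\xi(p,\dot E,m))\le C_HC_F2^{1-m}=\Phi_m$. $\square$

## Fusion around one avoiding point

**Proof of Proposition 7.** Let $M,y,l,\dot C,\langle p_n\rangle,C$ be as in Definition 13, and use the previous section with this $p_0$. By definability $\mathcal E_\infty\in M$.

**Step 1: Starting.** We find $m$ from which $y$ is not trapped. $\dot C\in\mathfrak N$, so $\dot C\in\mathfrak N_m$ for all large $m$, and by (E4) $\sum_mc(E_\infty(p_m,\dot C,m))<\infty$ (sum over large $m$). By (2), $\limsup_mE_\infty(p_m,\dot C,m)$ is a null set, and it is in $M$. As $y$ is $M$-avoiding, we can fix $m\ge m_*$ with $\dot C\in\mathfrak N_m$ and $y\notin E_\infty(p_m,\dot C,m)$. Also $p_m$ decides $\dot C(j)=C(j)$, and $y\notin[C(j)]$, for $j<m$.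

**Step 2: States.** We define what is carried along the tree under construction. Enumerate the dense open subsets of $\mathbb L$ in $M$ as $D_i$ and $M\cap\mathfrak N$ as $\dot B_i$ $(i\in\omega)$. Put $D'_i=\{q\in D_i:q\le p_0,\ |\mathrm{stem}(q)|>i\}\in M$, dense open below $p_0$. A state at a node $u$ is a triple $(q,\dot E,m')\in M$ with $\mathrm{stem}(q)=u$, $m'\ge m_*$, $\dot E\in\mathfrak N_{m'}$, such that $q$ decides $\dot E(j)$ and $y\notin[\dot E(j)^q]$ for $j<m'$, and $y\notin E_\infty(q,\dot E,m')$. At $u_0=\mathrm{stem}(p_m)$ we have the stage-$0$ state $(p_m,\dot C,m)$.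

**Step 3: From one front to the next.** Given a stage-$i$ state $(q,\dot E,m')$ at $u$, we produce stage-$(i+1)$ states above $u$. Let $k=m'+a$. By (E1) and elementarity take a countable nonempty $R\in M$ for $\mathcal E_\infty,D'_i,\dot B_i$ and $(q,\dot E,m')$, with $Z=\bigcap_{o\in R}L(o)$. Then
$$\mathcal G(Z)\subseteq\mathcal E_\infty^+(q,\dot E,m')\subseteq\mathcal E_\infty(q,\dot E,m').$$
By (4), $c(Z)<\infty$, so by Lemma 5(a) the set $Z\setminus E_\infty(q,\dot E,m')$ is null, and it is in $M$. Since $y$ is $M$-avoiding and $y\notin E_\infty(q,\dot E,m')$, we get $y\notin Z$. So there is $o=(q',A)\in R\subseteq M$ with $y\notin L(o)$. Let $S_u$ be the set of $s\in q'$, $s\supseteq u$, with no proper initial segment in $A$, such that $y\notin L_t$ for all $u\subseteq t\subseteq s$. Then $u\in S_u$, and each $s\in S_u\setminus A$ has infinitely many immediate successors in $S_u$, because $y\notin L_s$.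

For $u'\in S_u\cap A$, (3) says: $y\notin[\dot E(j)^{q'_{u'}}]$ for $m'\le j<k$, and there is $n\ge k$ with $\dot E\oplus_n\dot B_i\in\mathfrak N_k$ and $y\notin E_\infty(q'_{u'},\dot E\oplus_n\dot B_i,k)$. Choose such an $n$. For $j<k\le n$ the name $\dot E\oplus_n\dot B_i$ agrees with $\dot E$ at $j$, and $q'_{u'}\le q$. So $(q'_{u'},\dot E\oplus_n\dot B_i,k)$ is a state at $u'$; it is the stage-$(i+1)$ state there. Moreover $q'_{u'}\in D'_i\cap M$ and $|u'|>i$.

**Step 4: The tree $q^*$.** We glue the pieces and check that the result is a Laver condition. Let $T_0=\{u_0\}$ and let $T_{i+1}$ be the set of all nodes at which a stage-$(i+1)$ state was produced. By induction $T_i$ consists of pairwise incomparable nodes, each node of $T_{i+1}$ extends a unique node of $T_i$, and each $u\in T_i$ carries exactly one stage-$i$ state. Write $q^i_u$ for its condition and $S^i_u,A^i_u$ for the objects of Step 3. Let $q^*$ consist of all initial segments of $u_0$ and all nodes of all $S^i_u$. It is closed under initial segments.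

*Claim.* If $u\in T_i$, $s\in q^*$ and $s\supseteq u$, then $s\in S^i_u$ or $s\supseteq u'$ for some $u'\in S^i_u\cap A^i_u$. If $s$ is an initial segment of $u_0$, then $s=u=u_0$ and $s\in S^i_u$. Otherwise let $s\in S^j_v$, $v\in T_j$. If $j=i$, then $u,v\subseteq s$ are comparable, so $u=v$ and $s\in S^i_u$. If $j>i$, then $v$ extends a node $u'$ of $T_{i+1}$ produced from a node of $T_i$ which is an initial segment of $s$, hence equal to $u$; so $s\supseteq v\supseteq u'\in S^i_u\cap A^i_u$. If $j<i$, let $u^-\subseteq u$ be the node of $T_{j+1}$ below $u$; it was produced from a node of $T_j$ which is an initial segment of $s$, hence equal to $v$, so $u^-\in A^j_v$. As $s\in S^j_v$ has no proper initial segment in $A^j_v$ and $u^-\subseteq s$, we get $s=u^-=u\in S^i_u$.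

Let $s\in q^*$, $s\supseteq u_0$. It lies in some $S^i_u$. If $s\notin A^i_u$, it has infinitely many immediate successors in $S^i_u$. If $s\in A^i_u$, then $s\in T_{i+1}$ and $s\in S^{i+1}_s$, and we repeat the argument. Nodes of $T_{i+1}$ have length $>i$, so the repetition ends, and $s$ has infinitely many immediate successors in $q^*$. So $q^*$ is a Laver condition with stem $u_0$. The same iteration of the Claim, with $S^i_u\subseteq q^i_u$ and $q^{i+1}_{u'}\le q^i_u$, shows $q^*_u\le q^i_u$ for $u\in T_i$; in particular $q^*\le p_m$.

**Step 5: Genericity.** Every branch of $q^*$ passes through $T_i$ for each $i$. For $i=0$ this is clear. If a branch passes $u\in T_i$ but no node of $A^i_u$, then by the Claim all its nodes above $u$ are in $S^i_u\subseteq q'$, where $A^i_u$ is a front of $q'$, a contradiction. If it meets $A^i_u$ at $u'$, then by the Claim $u'\in S^i_u$ (elements of the front $A^i_u$ are incomparable), so $u'\in T_{i+1}$. Hence $\{q^*_{u}:u\in T_{i}\}$ is predense below $q^*$ for every $i$: given $r\le q^*$, a branch of $r$ passes some $u\in T_i$, and $r_u\le q^*_u$.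 As $q^*_{u'}\le q^{i+1}_{u'}\in D_i\cap M$ for $u'\in T_{i+1}$, $q^*$ is $(M,\mathbb L)$-generic.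

**Step 6: Avoiding.** Let $q^*\in G$. For each $i$ there is $u\in T_i$ with $q^*_u\in G$, so the condition $q^i_u$ is in $G$; these $u$ form a chain as $i$ grows. Along it the third coordinate $m'$ of the states tends to infinity and the names increase. Given $j$, take $i$ so large that the state $(q,\dot E,m')$ has $m'>j$; then $y\notin[\dot E(j)^q]=[\dot E(j)[G]]\supseteq[\dot C(j)[G]]$. So $y\notin U_0(\dot C[G])$. Likewise, for each $i$ the names from stage $i+1$ on contain $\dot B_i(j)$ for all $j\ge n$, where $n$ is the number chosen at stage $i$; so $y\notin[\dot B_i(j)[G]]$ for all $j\ge n$, and $y\notin N(\dot B_i[G])$ whenever $\dot B_i[G]$ is a code. Every $1$-code in $M[G]$ is the value of a name in $M$ forced by $p_0$ to be a $1$-code (replace a name by the empty code where it is not one), hence of some $\dot B_i$. So $y$ is $M[G]$-avoiding. Thus $n:=m$ and $q:=q^*\le p_m$ are as required. $\square$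

## Quotients of countable support iterations

Let $\langle P_\alpha,\dot Q_\alpha\rangle$ be a countable support iteration of proper forcings of length $\delta$, $\alpha_0\le\delta$, $\Delta$ a $P_{\alpha_0}$-name for data, and suppose that for $\alpha_0\le\gamma<\delta$, $P_\gamma$ forces $\dot Q_\gamma$ to be good for $\Delta$. Let $\chi$ be regular and so large that it is forced to be sufficiently large in Definition 13 for every $\dot Q_\gamma$. For $\beta\le\alpha$ we regard $P_\beta\subseteq P_\alpha$.

**Definition 14 (Quotient order and forcing).** In $V[G_\beta]$ let $P_\alpha/G_\beta=\{p\in P_\alpha:p{\restriction}\beta\in G_\beta\}$. For $p,p'$ in it, $p'\le_\beta p$ means that for some $s\in G_\beta$, $s\le p'{\restriction}\beta$ and $s^\frown p'{\restriction}[\beta,\alpha)\le p$. Write $p\Vdash_\beta\varphi$ if for some $s\in G_\beta$, $s\le p{\restriction}\beta$ and $s^\frown p{\restriction}[\beta,\alpha)\Vdash\varphi$. For a name $\dot C$, $p$ decides $\dot C(j)$ if $p\Vdash_\beta\dot C(j)=c$ for some $c$.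

For $\beta=0$ this is the usual order and forcing relation of $P_\alpha$. For $\beta=\alpha$ we have $P_\alpha/G_\alpha=G_\alpha$, any two members $p,p'$ satisfy $p'\le_\alpha p$, and $p\Vdash_\alpha\varphi$ says that $\varphi$ holds in $V[G_\alpha]$.

The relation $\le_\beta$ is transitive: if $s'',s'$ witness $p''\le_\beta p'\le_\beta p$ and $s\in G_\beta$ is below both, then $s^\frown p''{\restriction}[\beta,\alpha)\le s^\frown p'{\restriction}[\beta,\alpha)\le p$. If $p'\in P_\alpha/G_\beta$ and $p'\le p$, then $p'\le_\beta p$.

**Lemma 10.** Let $\beta\le\beta'\le\alpha$ and $G_{\beta'}\cap P_\beta=G_\beta$.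

(Q) If $p'\le_\beta p$ and $p'{\restriction}\beta'\in G_{\beta'}$, then $p{\restriction}\beta'\in G_{\beta'}$ and $p'\le_{\beta'}p$. In particular (with $\beta'=\alpha$) $p'\le_\beta p$ and $p'\in G_\alpha$ imply $p\in G_\alpha$.

(F) If $p\Vdash_\beta\varphi$, $p\in P_\alpha/G_{\beta'}$ and $p'\le_{\beta'}p$, then $p'\Vdash_{\beta'}\varphi$. In particular $p\Vdash_\beta\varphi$ and $p\in G_\alpha$ imply that $\varphi$ holds in $V[G_\alpha]$.

(D) If $D\in V$ is dense open in $P_\alpha$ and $p\in P_\alpha/G_\beta$, there is $r\in D\cap P_\alpha/G_\beta$ with $r\le p$, so $r\le_\beta p$.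

*Proof.* (Q) Let $s$ witness $p'\le_\beta p$ and let $g\in G_{\beta'}$ be below $p'{\restriction}\beta'$ and $s$. Then $g\le s^\frown p'{\restriction}[\beta,\beta')\le p{\restriction}\beta'$ and $g^\frown p'{\restriction}[\beta',\alpha)\le s^\frown p'{\restriction}[\beta,\alpha)\le p$.

(F) Let $s_1\in G_\beta$ with $s_1\le p{\restriction}\beta$, $s_1^\frown p{\restriction}[\beta,\alpha)\Vdash\varphi$, let $s_2$ witness $p'\le_{\beta'}p$, and let $g\in G_{\beta'}$ be below $s_1$ and $s_2$. Then $g^\frown p'{\restriction}[\beta',\alpha)\le p$ and its restriction to $\beta$ is below $s_1$, so it is below $s_1^\frown p{\restriction}[\beta,\alpha)$ and forces $\varphi$. For $\beta'=\alpha$ and $p'=p$ this is the last claim.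

(D) The set $\{r{\restriction}\beta:r\in D,\ r\le p\}$ is dense below $p{\restriction}\beta$: given $s\le p{\restriction}\beta$, take $r\in D$ below $s^\frown p{\restriction}[\beta,\alpha)$. So $G_\beta$ contains such an $r{\restriction}\beta$. $\square$

If $p\Vdash_\beta\dot C$ is an $l$-code, then by (D) some $r\le p$ in $P_\alpha/G_\beta$ decides $\langle\dot C(j):j<n\rangle$, since the values are hereditarily finite: use the dense open set of conditions which decide this sequence or force that it is not a sequence of finite sets of balls; by (F) the second alternative cannot occur. By (F) again a decided value $c$ of $\dot C(j)$ satisfies $w(c)\le l4^{-j}$.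

**Definition 15 (Triples).** Let $M\prec H(\chi)$ be countable, containing the iteration, $\alpha_0$, the name $\Delta$, and $\beta\le\alpha$, where $\alpha_0\le\beta$. In $V[G_\beta]$ a triple for $(\beta,\alpha)$ (with respect to $M,y$) is $(\langle p_n\rangle,\dot C,C)$ with $\langle p_n\rangle,C\in M[G_\beta]$ and $\dot C\in M$ a $P_\alpha$-name, such that for some integer $l\ge1$, its constant: $\langle p_n\rangle$ is $\le_\beta$-decreasing in $P_\alpha/G_\beta$, $p_0\Vdash_\beta\dot C$ is an $l$-code, $C$ is an $l$-code, $p_n\Vdash_\beta\dot C(j)=C(j)$ for $j<n$, and $y\notin U_0(C)$.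

If $\alpha=\beta$, all $p_n$ are in $G_\beta$, so $\dot C[G_\beta]=C$, and $y\notin U_0(\dot C[G_\beta])$ is already true. If $\alpha=\beta+1$, a triple is what the hypothesis of Definition 13 asks for, as we shall see.

## Avoiding points survive countable support iterations

**Proposition 11.** Let $M$ be as above, $\alpha_0\le\beta\le\alpha\le\delta$, $\alpha,\beta\in M$. Let $q\in P_\beta$ be $(M,P_\beta)$-generic, and $\dot y,\dot\tau$ be $P_\beta$-names such that $q\Vdash$ "$\dot y\in X$ is $M[G_\beta]$-avoiding and $\dot\tau=(\langle p_n\rangle,\dot C,C)$ is a triple for $(\beta,\alpha)$". Then there is an $(M,P_\alpha)$-generic $q^+\in P_\alpha$ with $q^+{\restriction}\beta=q$, $\mathrm{dom}(q^+)\subseteq\mathrm{dom}(q)\cup M$, and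
$$q^+\Vdash p_0\in G_\alpha,\ \dot y\text{ is }M[G_\alpha]\text{-avoiding},\ \dot y\notin U_0(\dot C).$$

*Proof.* Induction on $\alpha$, for all $\beta$ simultaneously. If $\alpha=\beta$ take $q^+=q$, by the remark after Definition 15. Whenever $G_\gamma$ contains an $(M,P_\gamma)$-generic condition, $M[G_\gamma]\cap V=M$ and $M[G_\gamma]\prec H(\chi)^{V[G_\gamma]}$; so conditions of $P_\alpha$ lying in $M[G_\gamma]$ are in $M$. Below we write $y$ for the value of $\dot y$.

**Step 1: Re-interpretation at an intermediate stage.** Let $\beta\le\gamma<\alpha$, $\gamma\in M$. We turn a triple for $(\beta,\alpha)$ into one for $(\beta,\gamma)$, use the induction hypothesis, and obtain a triple for $(\gamma,\alpha)$. Given a triple $(\langle p_n\rangle,\dot C,C)$ for $(\beta,\alpha)$ with constant $l$, define in $V[G_\gamma]$ the set $I=\{n:p_n{\restriction}\gamma\in G_\gamma\}$, an initial segment of $\omega$ by (Q). If $I=\omega$, let $q_n=p_n$ and $C^\gamma=C$. If $I=\emptyset$, let $C^\gamma$ be the empty code; the $q_n$ are irrelevant. Otherwise let $n^*=\max I$, $q_n=p_{n^*}$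 for $n\le n^*$, and for $n>n^*$ choose by (D) conditions $q_n$, $\le_\gamma$-decreasing in $P_\alpha/G_\gamma$ and below $p_{n^*}$, such that $q_n$ decides $\dot C(j)$ for $j<n$; let $C^\gamma(j)$ be the decided values. In every case $C^\gamma$ is an $l$-code. If $I\ne\emptyset$, then by (Q) and (F) $\langle q_n\rangle$ is $\le_\gamma$-decreasing, $q_n\le_\gamma p_0$, $q_n\Vdash_\gamma\dot C(j)=C^\gamma(j)$ for $j<n$, and
$$C^\gamma(j)=C(j)\quad\text{for }j<n\in I. \tag{5}$$

Next we name these objects. In $V[G_\beta]$ pick $\pi\in M$ with $\pi[G_\beta]=\langle p_n\rangle$. Note that $C$ is determined by $\langle p_n\rangle$ and $\dot C$. In $V$ there are $P_\gamma$-names $\dot C^\gamma,\dot\nu$ such that for every generic $G_\gamma$, with $G_\beta=G_\gamma\cap P_\beta$: if $\pi[G_\beta]$ is a sequence $\langle p_n\rangle$, $\le_\beta$-decreasing in $P_\alpha/G_\beta$, such that for some $l$, $p_0\Vdash_\beta\dot C$ is an $l$-code, and $p_n$ decides (with respect to $\Vdash_\beta$) $\dot C(j)$ for $j<n$, then $\dot C^\gamma,\dot\nu$ are evaluated as the above $C^\gamma,\langle q_n\rangle$;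 otherwise as the empty code and $\emptyset$. By elementarity there are such names in $M$.

Then $(\langle p_n{\restriction}\gamma\rangle,\dot C^\gamma,C)$ is a triple for $(\beta,\gamma)$ with constant $l$. The sequence is $\le_\beta$-decreasing in $P_\gamma/G_\beta$ and lies in $M[G_\beta]$. Some $s\in G_\beta$ below $p_0{\restriction}\beta$ forces that $\pi$ evaluates to a sequence as described with first entry $p_0$ and constant $l$, so $s^\frown p_0{\restriction}[\beta,\gamma)$ forces that $\dot C^\gamma$ is an $l$-code; that is, $p_0{\restriction}\gamma\Vdash_\beta\dot C^\gamma$ is an $l$-code. Likewise some $s\in G_\beta$ below $p_n{\restriction}\beta$ forces also that the $n$th entry is $p_n$ and the decided values for $j<n$ are the actual $C(j)$; if $s^\frown p_n{\restriction}[\beta,\gamma)\in G_\gamma$ then $n\in I$, and $C^\gamma(j)=C(j)$ for $j<n$ by (5). So $p_n{\restriction}\gamma\Vdash_\beta\dot C^\gamma(j)=C(j)$ for $j<n$. Finally $y\notin U_0(C)$.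

The induction hypothesis for $(\beta,\gamma)$ gives an $(M,P_\gamma)$-generic $q'\in P_\gamma$ with $q'{\restriction}\beta=q$, $\mathrm{dom}(q')\subseteq\mathrm{dom}(q)\cup M$, forcing that $p_0{\restriction}\gamma\in G_\gamma$ (so $I\ne\emptyset$), that $\dot y$ is $M[G_\gamma]$-avoiding, and $\dot y\notin U_0(\dot C^\gamma)$. Moreover $\langle q_n\rangle,C^\gamma\in M[G_\gamma]$, as their names are in $M$. So $q'$ forces:
$$(\langle q_n\rangle,\dot C,C^\gamma)\text{ is a triple for }(\gamma,\alpha)\text{ with constant }l,\text{ and }q_n\le_\gamma p_0\text{ for all }n. \tag{6}$$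

**Step 2: Successor $\alpha=\gamma+1$, $\beta\le\gamma$.** Here goodness is used. Apply Step 1 and work in $V[G_\gamma]$ with $q'\in G_\gamma$. If $p'\le_\gamma p$ in $P_{\gamma+1}/G_\gamma$, then $p'(\gamma)\le p(\gamma)$ in $Q_\gamma$. Similarly $p\Vdash_\gamma\varphi$ means that $p(\gamma)$ forces $\varphi$ over $V[G_\gamma]$. So $\langle q_n(\gamma)\rangle$, $\dot C$ (as a $Q_\gamma$-name) and $C^\gamma$ satisfy the hypotheses of Definition 13 for $M[G_\gamma]$ and $y$. Hence there are $n$ and an $(M[G_\gamma],Q_\gamma)$-generic condition $\le q_n(\gamma)$ forcing $y\notin U_0(\dot C)$ and that $y$ is $M[G_\gamma][G(\gamma)]$-avoiding. Let $\dot q(\gamma)$ be a $P_\gamma$-name which $q'$ forces to be such a condition, and $q^+=q'^\frown\dot q(\gamma)$. Then $q^+$ is $(M,P_\alpha)$-generic and its domain is contained in $\mathrm{dom}(q)\cup M$. It forces $q_n\in G_\alpha$ for some $n$, because $q_n{\restriction}\gamma\in G_\gamma$ and $q_n(\gamma)\in G(\gamma)$; since $q_n\le_\gamma p_0$, also $p_0\in G_\alpha$ by (Q).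

**Step 3: Limit $\alpha$, the construction.** We may assume $\beta<\alpha$. We climb through $M\cap\alpha$, adding at each stage one more name of a code to be avoided and meeting one more dense set. Choose $\beta=\gamma_0<\gamma_1<\cdots$ in $M\cap\alpha$, cofinal in $\zeta=\sup(M\cap\alpha)$. Enumerate the dense open subsets of $P_\alpha$ in $M$ as $D_k$ $(k\ge0)$ and the $P_\alpha$-names in $M$ forced to be $1$-codes as $\dot B^i$ $(i\ge1)$. We construct $(M,P_{\gamma_k})$-generic $q_k\in P_{\gamma_k}$ with $q_0=q$, $q_{k+1}{\restriction}\gamma_k=q_k$, $\mathrm{dom}(q_k)\subseteq\mathrm{dom}(q)\cup M$, and $P_{\gamma_k}$-names of triples $\tau_k=(\langle p^k_n\rangle_n,\dot E_k,C^k)$ for $(\gamma_k,\alpha)$, with constants $l_k$ and $\tau_0=\dot\tau$, such that $q_k$ forces that $\tau_k$ is a triple and $\dot y$ is $M[G_{\gamma_k}]$-avoiding.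

Given $q_k,\tau_k$, apply Step 1 with $\gamma_k,\gamma_{k+1}$ in place of $\beta,\gamma$ to get $q_{k+1}$. Work in $V[G_{\gamma_{k+1}}]$ with $q_{k+1}\in G_{\gamma_{k+1}}$, and let $\langle h_n\rangle,E^+$ be the resulting sequence and code; so by (6) $(\langle h_n\rangle,\dot E_k,E^+)$ is a triple for $(\gamma_{k+1},\alpha)$ and $h_n\le_{\gamma_{k+1}}p^k_0$. In $M[G_{\gamma_{k+1}}]$ choose by (D), for each $n$, a condition $r_n\le h_n$ in $D_k\cap P_\alpha/G_{\gamma_{k+1}}$ and a decreasing sequence $\langle r_{n,i}\rangle_i$ in $P_\alpha/G_{\gamma_{k+1}}$ below $r_n$, with $r_{n,i}$ deciding $\dot E_k(j)$ and $\dot B^{k+1}(j)$ for $j<i$; call the values $C'_n(j)$ and $C''_n(j)$. The $C'_n$ are $l_k$-codes, the $C''_n$ are $1$-codes, and $C'_n(j)=E^+(j)$ for $j<n$ as $r_n\le h_n$.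

Since $\sum_nc(U_n(C'_n))<\infty$, the set $\limsup_nU_n(C'_n)$ is null by (2), and it is in $M[G_{\gamma_{k+1}}]$. So we may choose $n$ with $y\notin U_n(C'_n)$. As $y\notin U_0(E^+)$, also $y\notin[C'_n(j)]$ for $j<n$; hence $y\notin U_0(C'_n)$. As $y\notin N(C''_n)$, choose $m_{k+1}$ with $y\notin U_{m_{k+1}}(C''_n)$. Let $\dot E_{k+1}(j)=\dot E_k(j)$ for $j<m_{k+1}$ and $\dot E_k(j)\cup\dot B^{k+1}(j)$ for $j\ge m_{k+1}$, a $P_\alpha$-name in $M$. Define $C^{k+1}$ from $C'_n,C''_n$ in the same way, and put $p^{k+1}_i=r_{n,i+k+1}$, $l_{k+1}=l_k+1$. This is a triple for $(\gamma_{k+1},\alpha)$, and moreover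
$$p^{k+1}_0\Vdash_{\gamma_{k+1}}\dot E_{k+1}(j)=C^{k+1}(j)\ (j<k+1),\qquad p^{k+1}_0\le_{\gamma_{k+1}}r_n\in D_k\cap M,\qquad p^{k+1}_0\le_{\gamma_{k+1}}p^k_0. \tag{7}$$
Let $\tau_{k+1}$ name it. Finally let $q^+=\bigcup_kq_k$, trivial elsewhere. Its domain is countable and contained in $\mathrm{dom}(q)\cup M$, and $q^+{\restriction}\gamma_k=q_k$.

**Step 4: $q^+\Vdash p^k_0\in G_\alpha$ for all $k$.** The difficulty is that so far we only know this below each $\gamma_i$. Let $q^+\in G_\alpha$. For $i\ge k$ we have $p^i_0{\restriction}\gamma_i\in G_{\gamma_i}$, since $\tau_i$ is a triple for $(\gamma_i,\alpha)$. Using (Q) successively with $p^j_0\le_{\gamma_j}p^{j-1}_0$ for $j=i,i-1,\dots,k+1$, always with $\beta'=\gamma_i$, we get $p^k_0{\restriction}\gamma_i\in G_{\gamma_i}$. So $p^k_0{\restriction}\xi\in G_\xi$ for all $\xi<\zeta$.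

Suppose some $g\le q^+$ decides $p^k_0=p\in M$ and forces $p\notin G_\alpha$. The domain of $p$ is countable and in $M$, so $\mathrm{dom}(p)\subseteq M\cap\alpha\subseteq\zeta$. By the previous paragraph $g$ forces $p{\restriction}\xi\in G_\xi$ for all $\xi<\zeta$. Hence $g{\restriction}\xi\Vdash p{\restriction}\xi\in G_\xi$: a condition $e\le g{\restriction}\xi$ forcing the contrary would give $e^\frown g{\restriction}[\xi,\alpha)\le g$, a contradiction. Applying this to $\xi+1<\zeta$, $g{\restriction}\xi$ forces that $g(\xi)\Vdash p(\xi)\in G(\xi)$, so that $g(\xi)$ and $p(\xi)$ are compatible. Define $g'$ with $\mathrm{dom}(g')=\mathrm{dom}(g)\cup\mathrm{dom}(p)$ by recursion, keeping $g'{\restriction}\xi\le g{\restriction}\xi$: for $\xi\in\mathrm{dom}(p)$ let $g'(\xi)$ name a common extension of $g(\xi),p(\xi)$, and otherwise $g'(\xi)=g(\xi)$. Then $g'\le g$ and $g'\le p$, so $g'$ forces $p\in G_\alpha$, a contradiction.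

**Step 5: Conclusion.** Let $q^+\in G_\alpha$. First, $p_0=p^0_0\in G_\alpha$. For each $k$, from $p^{k+1}_0\in G_\alpha$, (7) and (Q) we get an element of $D_k\cap M\cap G_\alpha$; so $q^+$ is $(M,P_\alpha)$-generic. For $k\ge1$ and $j<k$, (7) and (F) give $\dot E_k(j)[G_\alpha]=C^k(j)$, and $y\notin[C^k(j)]$. Since $\dot C(j)\subseteq\dot E_k(j)$ for all $k$, and $\dot B^i(j)\subseteq\dot E_k(j)$ for $j\ge m_i$ and $k\ge i$, choosing $k$ large for each $j$ gives $y\notin U_0(\dot C)$ and $y\notin U_{m_i}(\dot B^i)$ for all $i\ge1$. Every $1$-code in $M[G_\alpha]$ is some $\dot B^i[G_\alpha]$, so $y$ is $M[G_\alpha]$-avoiding. $\square$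

## Non-null sets in the Laver model: proof of Theorem A

Let $V\models\mathrm{CH}$ and let $P_{\omega_2}$ be the countable support iteration of $\mathbb L$. We use these standard facts, for which see Shelah, *Proper and Improper Forcing*; Abraham, "Proper forcing", Handbook of Set Theory; Laver, Acta Math. 137 (1976): all $P_\alpha$ are proper; $P_\alpha\Vdash\mathrm{CH}$ for $\alpha<\omega_2$; $P_{\omega_2}$ has the $\aleph_2$-c.c.; the Laver real $\ell_\alpha$ dominates $\omega^\omega\cap V[G_\alpha]$. Since supports are countable, $P_{\omega_2}=\bigcup_{\alpha<\omega_2}P_\alpha$.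

(R) *If $\mathrm{cf}(\alpha)\ge\omega_1$, every real of $V[G_\alpha]$ is in some $V[G_\eta]$, $\eta<\alpha$.* Given a name $\dot\sigma$ of a real and a condition, take a countable $M\prec H(\chi)$ containing them and $P_\alpha$, and an $(M,P_\alpha)$-generic $q$ below the condition. If $q\in G_\alpha$, each $\dot\sigma(n)$ is decided by an element of $G_\alpha\cap M$, and $M\cap P_\alpha\subseteq P_\eta$ for $\eta=\sup(M\cap\alpha)<\alpha$, because the conditions in $M$ have countable supports, which are subsets of $M$. So $\dot\sigma[G_\alpha]$ is computed from $G_\eta\cap M$.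

Hence every set of $\aleph_1$ reals of $V[G_{\omega_2}]$ is contained in some $V[G_\alpha]$ with $\alpha<\omega_2$, and if these reals are functions, $\ell_\alpha$ bounds them. So $\mathfrak b>\aleph_1$ in $V[G_{\omega_2}]$.

**Proposition 12.** Let $\Delta\in V[G_{\alpha_0}]$ be data, $\alpha_0\le\alpha<\omega_2$, $Z\in V[G_\alpha]$, $Z\subseteq X\cap V[G_\alpha]$. If $Z$ is not null in $V[G_\alpha]$, it is not null in $V[G_{\omega_2}]$.

*Proof.* Fix a $P_{\alpha_0}$-name for $\Delta$ which is always a name for data, and a $P_\alpha$-name $\dot Z$ for $Z$. If the claim fails, then by Lemma 3 there are $p\in G_{\omega_2}$ and a $P_{\omega_2}$-name $\dot C$ such that $p{\restriction}\alpha$ forces that $\dot Z\subseteq X\cap V[G_\alpha]$ is not null in $V[G_\alpha]$, and $p$ forces that $\dot C$ is a $1$-code and $\dot Z\subseteq N(\dot C)$. In $V$ take a countable $M\prec H(\chi)$ containing the iteration, $\alpha_0,\alpha,p,\dot C,\dot Z$ and the name $\Delta$, and an $(M,P_\alpha)$-generic $q\le p{\restriction}\alpha$.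

Let $G_\alpha\ni q$ be generic. Then $p\in P_{\omega_2}/G_\alpha$, and $Z=\dot Z[G_\alpha]$ is not null in $V[G_\alpha]$. So there is an $M[G_\alpha]$-avoiding $y\in Z$. By (D), in $M[G_\alpha]$ there are a $\le_\alpha$-decreasing sequence $\langle p_n\rangle$ in $P_{\omega_2}/G_\alpha$ with $p_0\le_\alpha p$, and a $1$-code $C$, with $p_n\Vdash_\alpha\dot C(j)=C(j)$ for $j<n$. As $y\notin N(C)$, $y\notin U_{n_0}(C)$ for some $n_0$. Replace $\dot C(j)$ and $C(j)$ by $\emptyset$ for $j<n_0$, obtaining $\dot C'\in M$ and $C'$. Then $(\langle p_n\rangle,\dot C',C')$ is a triple for $(\alpha,\omega_2)$. Let $\dot y,\dot\tau$ be $P_\alpha$-names which $q$ forces to be such a $y\in\dot Z$ and such a triple.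

Proposition 7 is a theorem of ZFC, so it applies in each $V[G_\gamma]$ with $\alpha_0\le\gamma<\omega_2$, and Proposition 11 with $\delta=\omega_2$ gives $q^+\in P_{\omega_2}$ with $q^+{\restriction}\alpha=q$, forcing $p_0\in G$, hence $p\in G$ by (Q), and $\dot y\notin U_0(\dot C')=U_{n_0}(\dot C)\supseteq N(\dot C)$. But $\dot y\in\dot Z\subseteq N(\dot C)$ is forced too, a contradiction. $\square$

**Proposition 13.** In $V[G_{\omega_2}]$, if $X$ is separable complete metric, $f$ is a doubling gauge and $B\subseteq X$, $B\notin\mathcal N^f_X$, then some $Z\subseteq B$ with $|Z|\le\aleph_1$ is not in $\mathcal N^f_X$.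

*Proof.* **Step 1: Presenting $X$ and $B$.** Represent $X$ and $w_n=f(2^{-n})$ by data $\Delta$. These are coded by a real, so $\Delta\in V[G_{\alpha_0}]$ for some $\alpha_0<\omega_2$, and by Lemma 2 null means being in $\mathcal N^f_X$. Points of $X$ and $1$-codes are coded by reals. Let $\dot B$ be a name for $B$.

**Step 2: Closing off.** We look for $\alpha$ such that $B\cap V[G_\alpha]$ is in $V[G_\alpha]$ and non-null there. In $V$, for $\beta<\omega_2$ let $\langle\sigma^\beta_i:i<\omega_1\rangle$ be $P_\beta$-names enumerating the reals of $V[G_\beta]$, using CH there. Let $W_{\beta,i}$ be a maximal antichain of conditions of $P_{\omega_2}$ deciding "$\sigma^\beta_i\in\dot B$". By the $\aleph_2$-c.c. there is $g(\beta)<\omega_2$ with $W_{\beta,i}\subseteq P_{g(\beta)}$ for all $i<\omega_1$. In $V[G_{\omega_2}]$, $B$ is not null, so for each $1$-code $C$ there is $z_C\in B\setminus N(C)$. Let $h(\beta)<\omega_2$ be such that $z_C\in V[G_{h(\beta)}]$ for all of the at most $\aleph_1$ many $1$-codes $C\in V[G_\beta]$. Choose $\alpha\in(\alpha_0,\omega_2)$ of cofinality $\omega_1$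 closed under $g$ and $h$; then $\mathrm{cf}^V(\alpha)=\omega_1$ too. Let $Z=B\cap V[G_\alpha]$.

**Step 3: Verification.** By (R) every real of $V[G_\alpha]$ is some $\sigma^\beta_i[G]$ with $\beta<\alpha$, and its membership in $B$ is decided by the element of $G_\alpha\cap W_{\beta,i}$. So $Z\in V[G_\alpha]$. Every $1$-code $C\in V[G_\alpha]$ is in some $V[G_\beta]$, $\beta<\alpha$, so $z_C\in Z$ and $Z\not\subseteq N(C)$. By Lemma 3, $Z$ is not null in $V[G_\alpha]$, and by Proposition 12 it is not null in $V[G_{\omega_2}]$. Finally $|Z|\le\aleph_1$, as $V[G_\alpha]\models\mathrm{CH}$. $\square$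

**Proof of Theorem A.** Work in $V[G_{\omega_2}]$; the empty space is trivial. $\mathcal N^f_X$ is a $\sigma$-ideal, and $\aleph_1<\mathfrak b$. By Proposition 13 the hypothesis of Lemma 1 holds, so $\mathrm{GP}(\text{all},\mathcal N^f_X)$ holds. Since $\mathrm{ZFC}+\mathrm{CH}$ is consistent if ZFC is, the statement in the problem is consistent. $\blacksquare$

## Arbitrary metric spaces and gauges doubling near zero: proof of Theorem B

Work in the Laver model. For arbitrary metric spaces $\mathcal N^f_X$ and $\mathrm{GP}(\text{all},\mathcal N^f_X)$ are defined by the same formulas. For example, with $f(x)=\min(x,1)e^{\max(0,x-1)}$ we have $f(2x)=2f(x)$ for $0<x\le\frac12$, while $f(2x)/f(x)=e^{x}$ is unbounded for $x\ge1$; this $f$ is not doubling, but it is covered by Theorem B.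

**Step 1: Gauges doubling only near $0$.** We reduce to doubling gauges. Suppose $f>0$ on $(0,\infty)$ and $f(2x)\le rf(x)$ for $0<x<x_0$, with $r\ge1$. Fix $0<a<x_0$ and let $\tilde f(x)=f(\min(x,a))$. This is increasing and right-continuous with $\tilde f(0)=0$. Also $\tilde f(2x)\le r\tilde f(x)$: for $x\ge a$ the two values $\tilde f(2x),\tilde f(x)$ are equal, and for $0<x<a$, $\tilde f(2x)\le f(2x)\le rf(x)=r\tilde f(x)$. As $\tilde f>0$ on $(0,\infty)$, $\tilde f$ is doubling with constant $r+1$. If $\sum_n\tilde f(\operatorname{diam}C_n)<\varepsilon\le f(a)$, or the same with $f$, then all diameters are $<a$, where $f=\tilde f$. So $\mathcal N^f_X=\mathcal N^{\tilde f}_X$, and we may assume that $f$ is doubling.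

**Step 2: Arbitrary metric spaces.** Let $B\subseteq X$, $B\notin\mathcal N^f_X$. We find a subset of size $\le\aleph_1$ not in $\mathcal N^f_X$. If $B$ is separable, let $\hat B$ be its completion. Nullity of subsets of $B$ is the same computed in $B$, in $X$ or in $\hat B$, because one may intersect covering sets with $B$. So Proposition 13, applied to $B\subseteq\hat B$, gives the subset. If $B$ is not separable, then for some $\varepsilon>0$ a maximal $\varepsilon$-separated subset of $B$ is uncountable (otherwise the union of maximal $\frac1n$-separated sets would be a countable dense set); let $Y$ be a subset of it with $|Y|=\aleph_1$. A cover with $\sum_nf(\operatorname{diam}C_n)<f(\varepsilon)$ consists of countably many sets of diameter $<\varepsilon$, each containing at most one point of $Y$, so it does not cover $Y$. As $f(\varepsilon)>0$, $Y\notin\mathcal N^f_X$.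

**Step 3: The principle.** Since $\mathcal N^f_X$ is a $\sigma$-ideal and $\aleph_1<\mathfrak b$, Lemma 1 gives $\mathrm{GP}(\text{all},\mathcal N^f_X)$. $\blacksquare$
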